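\title{The twenty-vertex model with DWBC3 boundary conditions and domino tilings of Pachter's triangle}

\begin{abstract}
We prove that the configurations of the twenty-vertex model (triangular ice) on the $n\times n$ grid with the domain wall boundary conditions DWBC3 are equinumerous with the domino tilings of Pachter's triangle of size $n$. The common value is $\prod_{j<k}(\gamma_j+\gamma_k)$ with $\gamma_k=4\cos^2\frac{\pi k}{2n+1}$, and it is also an $(n-1)\times(n-1)$ determinant of binomial coefficients. The proof constructs explicit wave functions on which the row-to-row transfer operator acts by adding one particle, reduces the count to a symmetric polynomial in $n$ variables, and evaluates this polynomial by Lagrange interpolation. Keeping some of the variables free gives a refined enumeration according to the bottom row, and a $k$-parameter identity for the $k$ bottom rows.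
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Triangular ice}
Fix $n\ge1$. Let $G_n$ be the grid of vertices $(i,j)$, $1\le i,j\le n$, where the row index $i$ is counted from top to bottom and the column index $j$ from left to right. Through these vertices run $n$ horizontal lines, $n$ vertical lines, and $2n-1$ diagonal lines in the NW--SE direction; a diagonal joins $(i,j)$ to $(i+1,j+1)$, and there is one for each value of $j-i\in\{-(n-1),\dots,n-1\}$. Each line is extended by one \emph{external} edge at each of its two ends, so that every vertex has six edges, in the directions W, E, N, S, NW and SE.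

The \emph{twenty-vertex model}, or triangular ice, orients all edges, internal and external, subject to the \emph{ice rule}: at every vertex three edges point in and three point out. There are $\binom63=20$ possibilities at a vertex, and we give all of them weight $1$. The boundary conditions DWBC3 fix the orientation of the external edges:
\begin{itemize}
\item horizontal external edges point into the grid;
\item vertical external edges point out of the grid;
\item diagonal external edges point SE, that is, into the grid at the NW end of a diagonal and out of it at the SE end.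
\end{itemize}
Thus $2n+(2n-1)$ external edges point in and as many point out, as the ice rule summed over all vertices requires. Let $Z_n$ be the number of \emph{configurations}, that is, of orientations that satisfy the ice rule and DWBC3. For $n=1$ all edges are external and $Z_1=1$. Figure~\ref{fig:n2} shows that $Z_2=3$, and Example~\ref{ex:n3} computes $Z_3=29$ by hand.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \s in {0,4,8}{
  \begin{scope}[shift={(\s,0)}]
  \foreach \k in {1,2}{\draw[gray] (0.4,\k)--(2.6,\k); \draw[gray] (\k,0.4)--(\k,2.6);}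
  \draw[gray] (0.5,2.5)--(2.5,0.5) (0.5,1.5)--(1.5,0.5) (1.5,2.5)--(2.5,1.5);
  \draw[line width=1.6pt] (2.6,2)--(2,2)--(2,2.6) (2.6,1)--(2,1) (1,2)--(1,2.6);
  \end{scope}}
\draw[line width=1.6pt] (2,1)--(2,2)--(1,2);
\draw[line width=1.6pt] (6,1)--(5,2);
\draw[line width=1.6pt] (10,1)--(9,1)--(9,2);
\end{tikzpicture}
\caption{The three configurations of the twenty-vertex model with DWBC3 on the $2\times2$ grid. Thick edges point W, N or NW; thin edges point E, S or SE.}\label{fig:n2}
\end{figure}

\subsection{Pachter's triangle}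
Index the unit squares of a $2n\times2n$ board by $(i,j)$, $1\le i,j\le 2n$. \emph{Pachter's triangle} $P_n$ consists of the squares $(i,j)$ with $i<j$ together with the diagonal squares $(k,k)$ with $k$ odd. It is a right-justified staircase with rows of lengths $2n,\,2n-2,\,2n-2,\dots,2,\,2$, it has $2n^2$ squares, and so it is one half of the board. Let $b_n$ be the number of its domino tilings. The region $P_1$ is a single domino. In $P_2$ the square $(1,1)$ must be paired with $(1,2)$, and what remains is a $3\times2$ rectangle, which has three tilings. The sequence begins $b_n=1,3,29,901,89893,28793575,\dots$. Put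
\[
\gamma_k=4\cos^2\frac{\pi k}{2n+1},\qquad 1\le k\le n.
\]
We shall use, without proof, the known fact that the number of domino tilings of the $2n\times2n$ board is
\begin{equation}\label{eq:known}
\prod_{j,k=1}^n(\gamma_j+\gamma_k)=2^nb_n^2 .
\end{equation}

The values $Z_1,Z_2,Z_3=1,3,29$ agree with $b_1,b_2,b_3$, and it is conjectured in \cite{slides} that $Z_n=b_n$ for every $n\ge1$. Formula \eqref{eq:known} indicates what a proof should produce. The product is symmetric in $j$ and $k$, so its off-diagonal part is the square of $\prod_{j<k}(\gamma_j+\gamma_k)$, and this is the expression to look for on the side of the ice model.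

\subsection{Results}
The conjecture is true.

\begin{theorem}\label{thm:main}
For all $n\ge1$,
\[
Z_n=\prod_{1\le j<k\le n}(\gamma_j+\gamma_k)=\det\Big[\binom{n+2i-j}{n-2i+j}\Big]_{1\le i,j\le n-1}=b_n .
\]
\end{theorem}

Here a binomial coefficient with negative lower index is $0$, and empty products and determinants are $1$. For $n=2$ the determinant is $\binom31=3$; for $n=3$ it is $6\cdot5-1\cdot1=29$. The fact \eqref{eq:known} enters only in the last equality.

The second result refines the count. It needs two definitions, which are also the main algebraic objects of the proof. Define polynomials $\omega_k(t)$ by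
\[
\omega_0=0,\qquad\omega_1=1,\qquad\omega_{k+1}(t)=\omega_k(t)+t\,\omega_{k-1}(t),
\]
so that $\omega_2=1$, $\omega_3=1+t$, $\omega_4=1+2t$, $\omega_5=1+3t+t^2$. Induction on $k$, with Pascal's rule for the first formula, gives
\begin{equation}\label{eq:omega}
\omega_k(t)=\sum_i\binom{k-1-i}{i}t^i\quad(k\ge1),\qquad (\alpha-\beta)\,\omega_k(t)=\alpha^k-\beta^k
\end{equation}
whenever $\alpha+\beta=1$ and $\alpha\beta=-t$, that is, whenever $\alpha,\beta$ are the roots of $z^2-z-t$. In particular $\omega_k(0)=1$ and $\deg\omega_k\le(k-1)/2$ for $k\ge1$, and $\omega_{2m+1}$ is monic of degree $m$. For a monic polynomial $f=\prod_{j=1}^m(t+y_j)$ put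
\[
\mathcal H(f)=\prod_{j<k}(y_j+y_k).
\]
This is a symmetric polynomial in the $y_j$, hence a polynomial with integer coefficients in the coefficients of $f$, and $\mathcal H(f)$ makes sense when these coefficients depend on further variables; $\mathcal H$ always refers to the variable $t$. For example, $\mathcal H(t+a)=1$, $\mathcal H(t^2+at+b)=a$ and $\mathcal H(t^3+at^2+bt+c)=ab-c$.

\begin{theorem}\label{thm:refined}
In the bottom row of a configuration there is a unique column $j$ such that the horizontal edge to the right of $(n,j)$ points west and the one to its left points east. Let $N_{n,j}$ be the number of configurations with this column equal to $j$. Then, as polynomials in $g$,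
\begin{equation}\label{eq:refined}
\sum_{\nu=1}^nN_{n,n+1-\nu}\;g^{\,n-\nu}\,\omega_\nu(g-g^2)=\mathcal H\big(t\,\omega_{2n-1}(t)+g\,\omega_{2n}(t)\big).
\end{equation}
This identity determines all $N_{n,j}$. In particular $N_{n,1}=b_{n-1}$ for $n\ge2$.
\end{theorem}

For $n=2$ the identity reads $N_{2,2}\,g+N_{2,1}=\mathcal H\big(t^2+(1+2g)t+g\big)=1+2g$, in agreement with Figure~\ref{fig:n2}. Theorem~\ref{thm:refined} is the case $k=1$ of a $k$-parameter identity for the $k$ bottom rows, valid for every $k\le n$; it is stated as Theorem~\ref{thm:multi}, once the wave functions are available.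

\subsection{Plan of the proof}
Building configurations from the bottom row upward, we write $Z_n=(I^{n-1}1)(1,\dots,n)$, where the operator $I$ maps functions of $s$ particle positions to functions of $s+1$ positions (Section~\ref{sec:transfer}). The particles interact when they meet at a vertex, and they feel a wall on the right. Section~\ref{sec:waves} constructs sums of plane waves $\Psi_s(\xi_1,\dots,\xi_s;\cdot)$, of Bethe ansatz type, that are adapted to both effects, and Section~\ref{sec:row} shows that $I$ maps $\Psi_s$ to $\Psi_{s+1}$ with the new parameter sent to $1$. Evaluating $\Psi_n$ at $(1,\dots,n)$ gives $Z_n=Q_n(1,\dots,1)$ for a symmetric polynomial $Q_n$ with a recursion in $n$ (Section~\ref{sec:Q}). The recursion has the form of Lagrange interpolation, and this solves it: $Q_n=\mathcal H(F_n)$ for an explicit monic polynomial $F_n$ (Section~\ref{sec:solve}), which specializes to $\omega_{2n+1}$ (Section~\ref{sec:main}). Section~\ref{sec:refined} treats the refinements.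

\section{The transfer operator}\label{sec:transfer}

Call an edge \emph{occupied} if it points W, N or NW, and \emph{empty} otherwise. At a vertex, the edges E, SE, S point in exactly when they are occupied, and the edges W, NW, N point in exactly when they are empty. Hence the ice rule says that
\begin{equation}\label{eq:ice}
\#\{\text{occupied edges among E, SE, S}\}=\#\{\text{occupied edges among W, NW, N}\},
\end{equation}
and DWBC3 says that the right horizontal and the top vertical external edges are occupied and all other external edges are empty. As in Figure~\ref{fig:n2}, one may think of particles that enter from the right, one in each row, travel W, NW or N along the occupied edges, and leave through the top.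

The $s$-th row from the bottom is called \emph{level} $s$. The N- and NW-edges of its vertices are its \emph{upward} edges, and the S- and SE-edges are its \emph{lower} edges. The \emph{position} of an upward or lower edge of a level is the column of its endpoint in that level. Each position carries two upward edges, so the positions of a set of $s$ upward edges, written in weakly increasing order, form an element of
\[
\mathcal X_s=\{x\in\mathbb Z^s:\ 1\le x_1\le\dots\le x_s\le n,\ \ x_a<x_{a+2}\text{ for all }a\},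
\]
and every element of $\mathcal X_s$ arises in this way.

\begin{lemma}[One row]\label{lem:row}
In a given level prescribe the occupied lower edges, with positions $p_1\le\dots\le p_s$, and the occupied upward edges, with positions $x_0\le\dots\le x_{s'}$. The horizontal edges can be occupied in accordance with \eqref{eq:ice} and DWBC3 if and only if $s'=s$ and
\begin{equation}\label{eq:interlace}
x_0\le p_1\le x_1\le p_2\le\dots\le p_s\le x_s ,
\end{equation}
and then in exactly one way.
\end{lemma}

\begin{proof}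
Let $c_j\in\{0,1\}$ be the occupation of the horizontal edge to the right of column $j$, with $c_0=0$ and $c_n=1$ given by DWBC3. If $m_j$ lower and $m_j'$ upward edges are occupied at column $j$, then \eqref{eq:ice} reads $m_j+c_j=m'_j+c_{j-1}$. So
\[
c_j=\#\{a:x_a\le j\}-\#\{a:p_a\le j\}
\]
is forced, $c_n=1$ means $s'=s$, and the remaining condition is $0\le c_j\le1$ for all $j$. The inequality $c_j\ge0$ for all $j$ says that $p_a\le j$ implies $x_{a-1}\le j$, that is, $x_{a-1}\le p_a$ for all $a$. The inequality $c_j\le1$ for all $j$ says that $x_a\le j$ implies $p_a\le j$, that is, $p_a\le x_a$ for all $a\ge1$.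
\end{proof}

All lower edges of level $1$ are empty, so exactly $s$ upward edges of level $s$ are occupied. The lemma sees only positions; it does not distinguish N from NW, nor S from SE. For $x\in\mathcal X_s$ choose a set of $s$ upward edges of level $s$ with positions $x$, and let $f_s(x)$ be the number of fillings of the levels $1,\dots,s$ in which exactly these upward edges of level $s$ are occupied and all boundary conditions hold, except that none is imposed on the upward edges of level $s$ themselves. By Lemma~\ref{lem:row}, $f_s(x)$ does not depend on the chosen set, and $f_1\equiv1$ on $\mathcal X_1=\{1,\dots,n\}$.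

The distinction between N and NW matters in the passage from level $s$ to level $s+1$. The vertex in column $v$ of level $s+1$ has as S-edge the N-edge at position $v$ of level $s$, and as SE-edge the NW-edge at position $v+1$ of level $s$. There are two exceptions, both external and empty: the SE-edge at column $n$ of level $s+1$, and the NW-edge at column $1$ of level $s$, which enters no vertex of level $s+1$. Thus a set $D$ of $s$ internal edges between the two levels is described by its positions $p_1\le\dots\le p_s$ in level $s+1$ and a vector $\delta\in\{0,1\}^s$, with $\delta_a=0$ for a vertical and $\delta_a=1$ for a diagonal edge; its positions in level $s$ are $p+\delta\in\mathcal X_s$. The pairs $(p,\delta)$ that occur, each exactly once, are those with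
\begin{itemize}
\item[(B1)] no three $p_a$ equal, since a vertex has two lower edges;
\item[(B2)] $(\delta_a,\delta_{a+1})=(0,1)$ if $p_a=p_{a+1}$, since then both lower edges are used, and we list the vertical one first;
\item[(B3)] $p_a+\delta_a\le n$ for all $a$.
\end{itemize}
For a function $\varphi$ on $\mathcal X_s$ let $B\varphi(p)=\sum_\delta\varphi(p+\delta)$, the sum over $\delta$ satisfying (B2) and (B3), with $B\varphi(p)=0$ if three $p_a$ coincide. Define a function on $\mathcal X_{s+1}$ by
\[
(I\varphi)(x_0,\dots,x_s)=\sum_{p\text{ as in }\eqref{eq:interlace}}B\varphi(p).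
\]
By Lemma~\ref{lem:row}, if $A$ is any set of upward edges of level $s+1$ with positions $x$, then
\begin{equation}\label{eq:Imeaning}
(I\varphi)(x)=\sum_D\varphi(\text{positions of $D$ in level }s),
\end{equation}
where $D$ runs over the sets of internal edges between the levels $s$ and $s+1$ for which level $s+1$ can be filled with occupied lower edges $D$ and occupied upward edges $A$. Hence $f_{s+1}=If_s$. In the top row all N-edges are occupied and all NW-edges are empty, so
\begin{equation}\label{eq:Z}
Z_n=f_n(1,2,\dots,n)=(I^{\,n-1}f_1)(1,2,\dots,n).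
\end{equation}

\begin{example}\label{ex:n3}
Let $n=3$. Then $Bf_1(p)=2,2,1$ for $p=1,2,3$, and $f_2(x_0,x_1)=\sum_{p=x_0}^{x_1}Bf_1(p)$ takes the values $4,5,2,3,1$ at $(1,2),(1,3),(2,2),(2,3),(3,3)$. For $x=(1,2,3)$ we have $p_1\in\{1,2\}$, $p_2\in\{2,3\}$, and
\begin{align*}
Bf_2(1,2)&=f_2(1,2)+f_2(2,2)+f_2(1,3)+f_2(2,3)=14, & Bf_2(2,2)&=f_2(2,3)=3,\\
Bf_2(1,3)&=f_2(1,3)+f_2(2,3)=8, & Bf_2(2,3)&=f_2(2,3)+f_2(3,3)=4.
\end{align*}
Thus $Z_3=14+8+3+4=29$.
\end{example}

\section{Wave functions}\label{sec:waves}

Let $E_a$ be the shift $x_a\mapsto x_a+1$ acting on functions on $\mathbb Z^s$. Without the rules (B1)--(B3) we would have $B=\prod_a(1+E_a)$, and $I$ would act on a plane wave $\prod_au_a^{x_a}$ through the geometric sum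
\begin{equation}\label{eq:geom}
\sum_{p=a}^{b}(1+u)\,u^p=\lambda(u)\,\big(u^{b+1}-u^a\big),\qquad\lambda(u)=\frac{u+1}{u-1}\qquad(a\le b).
\end{equation}
We look for combinations of plane waves for which the three rules cause no harm. The cases of one and two particles determine these combinations.

\subsection{One particle and the wall}
For $s=1$ only (B3) matters: $B\varphi(p)=\varphi(p)+\varphi(p+1)$ for $p<n$, and $B\varphi(n)=\varphi(n)$. If $\varphi$ is defined on $\mathbb Z$ and $\varphi(n+1)=0$, then $B=1+E_1$ without exception. This suggests $\varphi(x)=u^{x-n-1}-v^{x-n-1}$, for which \eqref{eq:geom} gives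
\[
(I\varphi)(x_0,x_1)=\big[u\lambda(u)\,u^{x_1-n-1}-v\lambda(v)\,v^{x_1-n-1}\big]-\big[\lambda(u)\,u^{x_0-n-1}-\lambda(v)\,v^{x_0-n-1}\big].
\]
To apply $I$ again we want the result to vanish at $x_1=n+1$. For the first bracket this requires $u\lambda(u)=v\lambda(v)$. Since
\[
u(u+1)(v-1)-v(v+1)(u-1)=(u-v)(uv-u-v-1),
\]
the solution other than $v=u$ is $v=\lambda(u)$. The second bracket is constant in $x_1$. Now as $u\to1$ we have $v=\lambda(u)\to\infty$, and $u^{x-n-1}-v^{x-n-1}$ tends to $1$ for $x\le n$ while it is $0$ at $x=n+1$. So a constant function on $\{1,\dots,n\}$ is itself the limit of a wave that vanishes at the wall. This accounts both for the second bracket and for the initial function $f_1\equiv1$, and it is the reason why limits $u\to1$ appear throughout.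

We write $\xi'=\lambda(\xi)$ when we think of the partner of $\xi$, and keep $\lambda$ for the factor in \eqref{eq:geom}. Call $\xi\in\mathbb C$ \emph{admissible} if $\xi\notin\{0,\pm1,\pm i\}$. The map $\xi\mapsto\xi'$ is an involution of the Riemann sphere that exchanges $0\leftrightarrow-1$, $1\leftrightarrow\infty$ and $i\leftrightarrow-i$, so $\xi'$ is admissible with $\xi$. Put
\[
r(\xi)=\frac{1+\xi}{1+\xi^2},\qquad h(\xi)=\frac{\xi-1}{1+\xi^2},\qquad g(\xi)=1+h(\xi)=\xi\,r(\xi).
\]
These are finite and nonzero for admissible $\xi$; this is all that admissibility is for. From $\xi'-1=\frac2{\xi-1}$, $\xi'+1=\frac{2\xi}{\xi-1}$ and $1+\xi'^2=\frac{2(1+\xi^2)}{(\xi-1)^2}$ we get $h(\xi')=h(\xi)$ and $r(\xi')=\xi h(\xi)=1-r(\xi)$. With $r=r(\xi)$, $\bar r=r(\xi')$, $h=h(\xi)$, $g=g(\xi)$ we therefore have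
\begin{equation}\label{eq:ids}
\begin{gathered}
h(\xi')=h,\qquad g(\xi')=g,\qquad r+\bar r=1,\qquad r\bar r=gh,\\
\lambda(\xi)=\frac rh,\qquad\xi\lambda(\xi)=\frac gh,\qquad\xi^{-1}=\frac rg,\qquad\xi'^{-1}=\frac{\bar r}g .
\end{gathered}
\end{equation}
So $h$ and $g$ are invariants of the pair $\{\xi,\xi'\}$, while $r$ tells its two members apart. As $\xi\to1$,
\begin{equation}\label{eq:lims}
h\to0,\qquad g\to1,\qquad r\to1,\qquad\bar r\to0,\qquad\xi'\to\infty .
\end{equation}

\subsection{Two particles and the contact term}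
Let $s=2$ and ignore the wall. In \eqref{eq:interlace} the equality $p_1=p_2$ occurs only at $p=(x_1,x_1)$, and there $B=E_2$ by (B2). Hence
\[
(I\varphi)(x)=\sum_p(1+E_1)(1+E_2)\varphi(p)+\big(\kappa(E_1,E_2)\varphi\big)(x_1,x_1),\qquad\kappa(u,v)=v-(1+u)(1+v).
\]
For $\varphi=u^{p_1}v^{p_2}$ the first sum is $\lambda(u)\lambda(v)(u^{x_1+1}-u^{x_0})(v^{x_2+1}-v^{x_1})$. Three of its four terms are multiples of $u^{x_1}v^{x_2}$, $u^{x_0}v^{x_2}$, $u^{x_0}v^{x_1}$: three-particle plane waves with parameters $u$, $v$ and $1$. The fourth, $-u\lambda(u)\lambda(v)(uv)^{x_1}$, attaches both $u$ and $v$ to $x_1$ and is not of this kind. We want it to cancel against the contact term, so we compute the sum of the two coefficients of $(uv)^{x_1}$. Put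
\[
\tau(u,v)=1+uv+v-u .
\]
Then
\begin{equation}\label{eq:contact}
\kappa(u,v)-u\lambda(u)\lambda(v)=-\frac{(1+uv)\,\tau(v,u)}{(u-1)(v-1)},
\end{equation}
because $(u-1)(v-1)$ times the left side is
\begin{align*}
&v(u-1)(v-1)-(u^2-1)(v^2-1)-u(1+u)(1+v)\\
&\qquad=-1-2uv-u^2v^2+v-u+uv^2-u^2v=-(1+uv)^2+(v-u)(1+uv).
\end{align*}
For a single plane wave there is no cancellation, but for $\varphi=A\,u^{p_1}v^{p_2}+A'\,v^{p_1}u^{p_2}$ the unwanted terms add up to a multiple of $A\,\tau(v,u)+A'\,\tau(u,v)$, which vanishes for $A:A'=\tau(u,v):-\tau(v,u)$.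

This fixes the amplitude $A$ up to a factor symmetric in $u,v$. The factor is chosen with the wall in mind: the amplitude should not change when the parameter $v$ of the rightmost particle is replaced by $v'$. Such a choice exists, because
\begin{equation}\label{eq:rh}
r(u)+h(v)=\frac{(u+v)\,\tau(u,v)}{(1+u^2)(1+v^2)}
\end{equation}
depends on $v$ only through $h(v)$. Indeed
\[
(1+u)(1+v^2)+(v-1)(1+u^2)=(u+v)+(v^2-u^2)+uv(u+v)=(u+v)\,\tau(u,v).
\]

\subsection{The functions $\Psi_s$}
Let $\xi_1,\dots,\xi_s$ be admissible. For $\sigma\in S_s$ and $\varepsilon\in\{0,1\}^s$ let $\eta_a=\xi_{\sigma(a)}$ if $\varepsilon_a=0$ and $\eta_a=\xi'_{\sigma(a)}$ if $\varepsilon_a=1$, and put $|\varepsilon|=\sum_a\varepsilon_a$. For $x\in\mathbb Z^s$ define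
\begin{equation}\label{eq:Psi}
\Psi_s(\xi_1,\dots,\xi_s;x)=\sum_{\sigma\in S_s}\ \sum_{\varepsilon\in\{0,1\}^s}\operatorname{sgn}(\sigma)(-1)^{|\varepsilon|}\prod_{a<b}\big(r(\eta_a)+h(\eta_b)\big)\prod_a\eta_a^{\,x_a-n-1}.
\end{equation}
In particular $\Psi_1(\xi;x)=\xi^{x-n-1}-\xi'^{\,x-n-1}$. For a function $\mu$ of $(\eta_1,\dots,\eta_s)$ let $\Psi_s[\mu]$ be the sum \eqref{eq:Psi} with each summand multiplied by $\mu(\eta)$. Since $E_a$ multiplies each summand by $\eta_a$, we have $P(E_1,\dots,E_s)\Psi_s=\Psi_s[P]$ for every polynomial $P$. The three parts of the next lemma correspond to the rules (B3), (B2) and (B1). The first two hold by construction; the third is an additional identity, needed because \eqref{eq:interlace} allows $p_a=p_{a+1}=p_{a+2}$ when $x_a=x_{a+1}$.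

\begin{lemma}\label{lem:three}
Let $x\in\mathbb Z^s$.
\begin{itemize}
\item[(a)] If $x_s=n+1$, then $\Psi_s(x)=0$.
\item[(b)] If $x_a=x_{a+1}$ and $\mu$ does not depend on $\eta_a,\eta_{a+1}$, then
\[
\Psi_s\big[\kappa(\eta_a,\eta_{a+1})\,\mu\big](x)=\Psi_s\big[\eta_a\lambda(\eta_a)\lambda(\eta_{a+1})\,\mu\big](x).
\]
\item[(c)] If $x_a=x_{a+1}=x_{a+2}$ and $\mu$ does not depend on $\eta_a,\eta_{a+1},\eta_{a+2}$, then
\[
\Psi_s\big[(1+\eta_a+\eta_a\eta_{a+1}+\eta_a\eta_{a+1}\eta_{a+2})\,\mu\big](x)=0 .
\]
\end{itemize}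
\end{lemma}

\begin{proof}
(a) If $x_s=n+1$, a summand depends on $\eta_s$ only through $h(\eta_s)$, which is the same for $\varepsilon_s=0$ and $\varepsilon_s=1$. These two terms have opposite signs.

(b) Pair each summand, with $(\eta_a,\eta_{a+1})=(u,v)$, with the summand in which the pairs $(\sigma(a),\varepsilon_a)$ and $(\sigma(a+1),\varepsilon_{a+1})$ are interchanged. This changes the sign of $\sigma$ and preserves $|\varepsilon|$. The factors that link $u,v$ to another $\eta_b$ are $(r(\eta_b)+h(u))(r(\eta_b)+h(v))$ for $b<a$ and $(r(u)+h(\eta_b))(r(v)+h(\eta_b))$ for $b>a+1$; they are symmetric in $u,v$, and so is the monomial $(uv)^{x_a-n-1}$. By \eqref{eq:rh} the two summands are therefore $C\tau(u,v)$ and $-C\tau(v,u)$ with a common $C$. By \eqref{eq:contact} the pair contributes to the difference of the two sides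
\[
-\frac{C\mu\,(1+uv)}{(u-1)(v-1)}\big(\tau(u,v)\tau(v,u)-\tau(v,u)\tau(u,v)\big)=0 .
\]

(c) Group the summands into orbits under permutation of the places $a,a+1,a+2$. As in (b), everything except the signs and the three factors $\tau$ is symmetric in the three values. So it suffices to show that the polynomial
\[
T(u_1,u_2,u_3)=\sum_{\pi\in S_3}\operatorname{sgn}(\pi)\,\Phi(u_{\pi(1)},u_{\pi(2)},u_{\pi(3)})
\]
vanishes, where $\Phi=\tau(u_1,u_2)\,\tau(u_1,u_3)\,\tau(u_2,u_3)\,(1+u_1+u_1u_2+u_1u_2u_3)$. The polynomial $T$ is antisymmetric of degree at most $3$ in each variable, so $T=V\Delta$ with $\Delta=\prod_{a<b}(u_b-u_a)$ and $V$ symmetric of degree at most $1$ in each variable: $V=v_0+v_1e_1+v_2e_2+v_3e_3$, where $e_j$ denotes the $j$-th elementary symmetric polynomial.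

First set one variable to $0$. We have $\tau(0,u)=1+u$ and $\tau(u,0)=1-u$, so
\[
\Phi(0,u,v)-\Phi(u,0,v)+\Phi(u,v,0)=\tau(u,v)\,M(u,v)
\]
with
\begin{align*}
M(u,v)&=(1+u)(1+v)-(1-u)(1+v)(1+u)+(1-u)(1-v)(1+u+uv)\\
&=(u+u^2+uv+u^2v)+(1-u^2-v+uv-uv^2+u^2v^2)=(1+uv)\,\tau(v,u).
\end{align*}
Hence $T(0,u,v)=\tau(u,v)M(u,v)-\tau(v,u)M(v,u)=0$. This gives $v_0+v_1(u+v)+v_2uv=0$, so $T=v_3e_3\Delta$ is homogeneous of degree $6$.

Now invert the variables. From $uv\,\tau(u^{-1},v^{-1})=\tau(v,u)$ and $e_3\cdot(1+u_1^{-1}+u_1^{-1}u_2^{-1}+e_3^{-1})=1+u_3+u_3u_2+u_3u_2u_1$ we get $e_3^3\,\Phi(u_1^{-1},u_2^{-1},u_3^{-1})=\Phi(u_3,u_2,u_1)$, and so $e_3^3\,T(u_1^{-1},u_2^{-1},u_3^{-1})=-T(u_1,u_2,u_3)$. The left side is homogeneous of degree $9-6=3$ and the right side of degree $6$. Hence $T=0$.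
\end{proof}

\section{Adding a row}\label{sec:row}

The one-particle computation already shows how $I$ acts. By \eqref{eq:geom} and \eqref{eq:ids}, summing over $\eta\in\{\xi,\xi'\}$ with signs $+,-$,
\[
I\Psi_1(\xi;\cdot)(x_0,x_1)=\frac1{h(\xi)}\sum_\eta\pm\Big(g(\eta)\,\eta^{x_1-n-1}-r(\eta)\,\eta^{x_0-n-1}\Big).
\]
On the other hand, let $\xi_0\to1$ in $\Psi_2(\xi_0,\xi;x_0,x_1)$. By \eqref{eq:lims} the terms with $\xi_0'$ die, the order $(\xi_0,\eta)$ has amplitude $r(\xi_0)+h(\eta)\to g(\eta)$, and the order $(\eta,\xi_0)$ has amplitude $-(r(\eta)+h(\xi_0))\to-r(\eta)$. So $I\Psi_1=h^{-1}\lim\Psi_2$. The same holds for all $s$.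

\begin{proposition}\label{prop:add}
Let $\xi_1,\dots,\xi_s$ be admissible. On $\mathcal X_{s+1}$ the following limit, over admissible $\xi_0\to1$, exists, and
\[
I\,\Psi_s(\xi_1,\dots,\xi_s;\cdot)=\prod_{b=1}^sh(\xi_b)^{-1}\ \lim_{\xi_0\to1}\Psi_{s+1}(\xi_0,\xi_1,\dots,\xi_s;\cdot).
\]
\end{proposition}

\begin{proof}
Fix $x=(x_0,\dots,x_s)\in\mathcal X_{s+1}$ and write $\kappa_a=\kappa(E_a,E_{a+1})$. The difficulty is that $B$ is defined by cases that depend on $p$. We first write $B\Psi_s(p)$ as the free term plus contact terms, in a form in which the sum over $p$ factorizes.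

\emph{Step 1: a uniform formula for $B\Psi_s$.} Let $p$ satisfy \eqref{eq:interlace} and put $C=\{a:p_a=p_{a+1}\}$. If $a\in C$, then $p_a=p_{a+1}=x_a$. Three consecutive elements $a,a+1,a+2$ of $C$ would give $x_a=x_{a+1}=x_{a+2}$, which is excluded in $\mathcal X_{s+1}$. So the maximal runs of consecutive elements of $C$ have length $1$ or $2$. A run $\{a\}$ involves the coordinates $p_a,p_{a+1}$, a run $\{a,a+1\}$ involves $p_a,p_{a+1},p_{a+2}$, and different runs involve disjoint sets of coordinates. Call $S\subset\{1,\dots,s-1\}$ \emph{sparse} if it contains no two consecutive integers, and put $\overline S=\bigcup_{a\in S}\{a,a+1\}$. We claim that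
\begin{equation}\label{eq:uniform}
B\Psi_s(p)=\sum_{S\subset C\text{ sparse}}\ \Big(\prod_{a\in S}\kappa_a\prod_{b\notin\overline S}(1+E_b)\,\Psi_s\Big)(p).
\end{equation}
The operator on the right is a product of one factor for each run and a factor $1+E_b$ for each coordinate $b$ involved in no run.

Suppose that all runs have length $1$. A run $\{a\}$ contributes $(1+E_a)(1+E_{a+1})+\kappa_a=E_{a+1}$, so the right side is the sum of $\Psi_s(p+\delta)$ over all $\delta$ that satisfy (B2). It differs from $B\Psi_s(p)$ by the terms that violate (B3), where $p_a=n$ and $\delta_a=1$ for some $a$. If $a<s$, then $p_{a+1}=n$ as well, so $a\in C$ and $\delta_a=0$, a contradiction. Thus $a=s$, and these terms vanish by Lemma~\ref{lem:three}(a).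

Suppose that $\{a,a+1\}$ is a run. Then $p_a=p_{a+1}=p_{a+2}$ and $B\Psi_s(p)=0$. With $(u,v,w)=(E_a,E_{a+1},E_{a+2})$ and $\Pi=(1+u)(1+v)(1+w)$, the run contributes, for $S\cap\{a,a+1\}=\emptyset,\{a\},\{a+1\}$,
\[
\Pi+\big(v(1+w)-\Pi\big)+\big((1+u)w-\Pi\big)=-(1+u+uv+uvw).
\]
All other factors involve other coordinates, so the right side of \eqref{eq:uniform} is $0$ by Lemma~\ref{lem:three}(c).

\emph{Step 2: summation over $p$.} Sum \eqref{eq:uniform} over $p$ and exchange the order of summation. For a fixed sparse $S$, the tuple $p$ has $p_a=p_{a+1}=x_a$ for $a\in S$, and the coordinates $p_b$ with $b\notin\overline S$ range independently over $[x_{b-1},x_b]$. Apply Lemma~\ref{lem:three}(b) once for each $a\in S$, which is possible because the pairs $\{a,a+1\}$ are disjoint, and then \eqref{eq:geom} for each $b\notin\overline S$. Put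
\[
U_b=\eta_b^{\,x_b+1},\qquad L_b=\eta_b^{\,x_{b-1}},
\]
the contributions of the upper and the lower end of the interval of $p_b$. An element $a\in S$ contributes $\eta_a\lambda(\eta_a)\lambda(\eta_{a+1})(\eta_a\eta_{a+1})^{x_a}=\lambda(\eta_a)\lambda(\eta_{a+1})U_aL_{a+1}$. With $\pm=\operatorname{sgn}(\sigma)(-1)^{|\varepsilon|}$,
\[
I\Psi_s(x)=\sum_{\sigma,\varepsilon}\pm\prod_{a<b}\big(r(\eta_a)+h(\eta_b)\big)\prod_a\eta_a^{-n-1}\lambda(\eta_a)\ \sum_{S\text{ sparse}}\ \prod_{a\in S}U_aL_{a+1}\prod_{b\notin\overline S}(U_b-L_b).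
\]

\emph{Step 3: cancellation of the unwanted terms.} Expand the inner sum into words $W_1\cdots W_s$ with $W_b\in\{U_b,L_b\}$. Take a word with $\ell$ letters $L$, and let $P$ be the set of $a$ with $W_aW_{a+1}=U_aL_{a+1}$. The set $P$ is sparse, since for $a\in P$ the letter $W_{a+1}$ is an $L$. The word arises from exactly the sets $S\subset P$, with sign $(-1)^{\ell-|S|}$, so its coefficient is $(-1)^\ell(1-1)^{|P|}$. Only the words $L_1\cdots L_kU_{k+1}\cdots U_s$ survive, with sign $(-1)^k$. By \eqref{eq:ids}, $\lambda=r/h$, $\eta\lambda=g/h$ and $\prod_ah(\eta_a)=\prod_bh(\xi_b)$, so $\prod_bh(\xi_b)\cdot I\Psi_s(x)$ equals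
\begin{equation}\label{eq:double}
\sum_{k=0}^s(-1)^k\sum_{\sigma,\varepsilon}\pm\prod_{a<b}\big(r(\eta_a)+h(\eta_b)\big)\prod_{a\le k}r(\eta_a)\,\eta_a^{x_{a-1}-n-1}\prod_{a>k}g(\eta_a)\,\eta_a^{x_a-n-1}.
\end{equation}

\emph{Step 4: the limit.} Consider $\Psi_{s+1}(\xi_0,\dots,\xi_s;x_0,\dots,x_s)$ as $\xi_0\to1$ and use \eqref{eq:lims}. A term with $\xi_0'$ in the place of $x_k$ carries the factor $(\xi_0')^{x_k-n-1}$, which tends to $0$ because $x_k\le n$, while its amplitude stays bounded. In a term with $\xi_0$ in the place of $x_k$, number the other values $\eta_1,\dots,\eta_s$ in order. They have exponents $x_{a-1}-n-1$ for $a\le k$ and $x_a-n-1$ for $a>k$, and moving $\xi_0$ past $k$ of them gives the sign $(-1)^k$. The factors that involve $\xi_0$ are $r(\eta_a)+h(\xi_0)\to r(\eta_a)$ for $a\le k$, $r(\xi_0)+h(\eta_a)\to g(\eta_a)$ for $a>k$, and $\xi_0^{x_k-n-1}\to1$. So the limit exists and equals \eqref{eq:double}.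
\end{proof}

From now on $h_j=h(\xi_j)$, $g_j=g(\xi_j)$, $r_j=r(\xi_j)$, $\bar r_j=1-r_j$. Since the new parameter is added on the left, we list the parameters in decreasing order.

\begin{corollary}\label{cor:iter}
Let $1\le k\le s\le n$ and let $\xi_1,\dots,\xi_k$ be admissible. On $\mathcal X_s$,
\[
I^{\,s-k}\Psi_k(\xi_k,\dots,\xi_1;\cdot)=\lim_{\xi_{k+1}\to1}\cdots\lim_{\xi_s\to1}\ \prod_{j=1}^sh_j^{-\min(s-k,\,s-j)}\ \Psi_s(\xi_s,\dots,\xi_1;\cdot).
\]
The limits run over admissible values, the innermost one ($\xi_s\to1$) is taken first, and all of them exist. Moreover $f_1=\lim_{\xi_1\to1}\Psi_1(\xi_1;\cdot)$ on $\mathcal X_1$.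
\end{corollary}

\begin{proof}
We use induction on $s$; for $s=k$ there is nothing to prove. Assume the statement for some $s<n$. Each value of $I\varphi$ is a finite linear combination of values of $\varphi$, so $I$ commutes with iterated pointwise limits. Apply $I$ to both sides and, for fixed admissible $\xi_1,\dots,\xi_s$, replace $I\Psi_s(\xi_s,\dots,\xi_1;\cdot)$ by $\prod_{j\le s}h_j^{-1}\lim_{\xi_{s+1}\to1}\Psi_{s+1}(\xi_{s+1},\dots,\xi_1;\cdot)$ using Proposition~\ref{prop:add}. The exponents $\min(s-k,s-j)$ for $j\le s$ increase by one, and $h_{s+1}$ enters with exponent $0$. Finally $\Psi_1(\xi;x)=\xi^{x-n-1}-\xi'^{\,x-n-1}\to1-0$ for $x\le n$.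
\end{proof}

\section{Reduction to a symmetric polynomial}\label{sec:Q}

The prefactor in Corollary~\ref{cor:iter} has poles at the limit points, so we need to know how $\Psi_n$ vanishes there. We compute $\Psi_n$ at the point $x=(1,\dots,n)$ dictated by the top boundary. By \eqref{eq:ids}, $\eta_a^{a-n-1}=(r(\eta_a)/g_{\sigma(a)})^{n+1-a}$, and for fixed $\sigma$ the summand of \eqref{eq:Psi} is the product over $a$ of
\[
(-1)^{\varepsilon_a}\,g_{\sigma(a)}^{-(n+1-a)}\;r(\eta_a)\prod_{b>a}r(\eta_a)\big(r(\eta_a)+h_{\sigma(b)}\big).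
\]
Here the special form of $x$ is used: the exponent $n+1-a$ is one more than the number $n-a$ of factors $r(\eta_a)+h_{\sigma(b)}$, so each of them can be paired with one $r(\eta_a)$. The $a$-th factor depends only on $\varepsilon_a$, through the sign and through $r(\eta_a)\in\{r_i,\bar r_i\}$, where $i=\sigma(a)$. Put
\[
t_i=g_i-g_i^2=-g_ih_i=-r_i\bar r_i .
\]
Then $r_i,\bar r_i$ are the roots of $z^2-z-t_i$, and $r_i(r_i+h_b)=r_i(g_b-\bar r_i)=t_i+r_ig_b$; exchanging $r_i$ and $\bar r_i$ gives $\bar r_i(\bar r_i+h_b)=t_i+\bar r_ig_b$. This leads to the following polynomial. For indeterminates $g_1,\dots,g_m$ and the roots $\alpha,\beta$ of $z^2-z-t$ put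
\begin{equation}\label{eq:F}
F_m(t;g_1,\dots,g_m)=\frac{\alpha\prod_b(t+\alpha g_b)-\beta\prod_b(t+\beta g_b)}{\alpha-\beta}=\sum_{j=0}^me_j(g)\,t^{m-j}\omega_{j+1}(t),
\end{equation}
where the second form follows from \eqref{eq:omega}. It is symmetric in the $g_b$, and it is monic of degree $m$ in $t$, because the term with index $j\ge1$ has degree at most $m-j+j/2<m$. For example $F_0=1$, $F_1=t+g_1$ and $F_2=t^2+(e_1+e_2)t+e_2$.

The sum over $\varepsilon_a$ of the $a$-th factor is $g_i^{-(n+1-a)}(r_i-\bar r_i)F_{n-a}(t_i;g_{\sigma(a+1)},\dots,g_{\sigma(n)})$, and $r_i-\bar r_i=2r_i-1$. Therefore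
\begin{equation}\label{eq:PsiN}
\Psi_n(\xi_1,\dots,\xi_n;(1,\dots,n))=\prod_j\frac{2r_j-1}{g_j^{\,n}}\;\mathcal N_n(g_1,\dots,g_n),
\end{equation}
where
\[
\mathcal N_n(g_1,\dots,g_n)=\sum_{\sigma\in S_n}\operatorname{sgn}(\sigma)\prod_{a=1}^ng_{\sigma(a)}^{\,a-1}\,F_{n-a}\big(t_{\sigma(a)};g_{\sigma(a+1)},\dots,g_{\sigma(n)}\big).
\]
We regard $\mathcal N_n$ as a polynomial in indeterminates $g_1,\dots,g_n$, with $t_i=g_i-g_i^2$. It is antisymmetric, so
\[
\mathcal N_n=Q_n\prod_{a<b}(g_b-g_a)
\]
with a symmetric polynomial $Q_n(g_1,\dots,g_n)$. The Vandermonde product is exactly what compensates the poles. We write $1^m$ for $m$ arguments equal to $1$.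

\begin{proposition}\label{prop:limit}
For $1\le k\le n$ and admissible $\xi_1,\dots,\xi_k$,
\[
\big(I^{\,n-k}\Psi_k(\xi_k,\dots,\xi_1;\cdot)\big)(1,\dots,n)=Q_n(g_1,\dots,g_k,1^{n-k})\prod_{j\le k}\frac{2r_j-1}{g_j^{\,n}}\prod_{1\le j<i\le k}(h_j-h_i).
\]
Moreover $Z_n=Q_n(1,\dots,1)$.
\end{proposition}

\begin{proof}
With the arguments in decreasing order the Vandermonde product becomes $\prod_{j<i}(g_j-g_i)=\prod_{j<i}(h_j-h_i)$. By Corollary~\ref{cor:iter} with $s=n$ and by \eqref{eq:PsiN}, the left side is the iterated limit, $\xi_n\to1$ first and $\xi_{k+1}\to1$ last, of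
\[
\prod_j\frac{2r_j-1}{g_j^{\,n}}\;Q_n\prod_{j<i}(h_j-h_i)\prod_{j\le k}h_j^{-(n-k)}\prod_{j>k}h_j^{-(n-j)} .
\]
For given $j$, the number of $i$ with $i>j$ and $i>k$ is $n-k$ if $j\le k$ and $n-j$ if $j>k$. Dividing each such factor $h_j-h_i$ by $h_j$ uses up all negative powers, and the expression equals
\[
\prod_j\frac{2r_j-1}{g_j^{\,n}}\;Q_n\prod_{j<i\le k}(h_j-h_i)\prod_{i>k,\ j<i}\Big(1-\frac{h_i}{h_j}\Big).
\]
When $\xi_i\to1$ is taken, the parameters $\xi_j$ with $j<i$ are fixed and admissible, so $h_j\ne0$ and $1-h_i/h_j\to1$; this is where the order of the limits matters. Also $g_i,r_i\to1$. This proves the formula. For the last claim take $k=1$ and let $\xi_1\to1$: the left side tends to $(I^{n-1}f_1)(1,\dots,n)=Z_n$ by Corollary~\ref{cor:iter} and \eqref{eq:Z}, and the right side tends to $Q_n(1,\dots,1)$.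
\end{proof}

Let $g_{\hat\imath}$ denote the family $g_1,\dots,g_n$ with $g_i$ removed. Split $\mathcal N_n$ according to $i=\sigma(1)$. Moving $i$ to the front gives the sign $(-1)^{i-1}$, and each remaining variable carries one more power of itself than in $\mathcal N_{n-1}$, so
\[
\mathcal N_n=\sum_{i=1}^n(-1)^{i-1}F_{n-1}(t_i;g_{\hat\imath})\prod_{j\ne i}g_j\;\mathcal N_{n-1}(g_{\hat\imath}).
\]
The Vandermonde product of $g$ is that of $g_{\hat\imath}$ times $(-1)^{i-1}\prod_{j\ne i}(g_j-g_i)$. Hence $Q_1=F_0=1$ and, for $n\ge2$,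
\begin{equation}\label{eq:rec}
Q_n(g)=\sum_{i=1}^n\ \prod_{j\ne i}\frac{g_j}{g_j-g_i}\;F_{n-1}(t_i;g_{\hat\imath})\;Q_{n-1}(g_{\hat\imath}).
\end{equation}

\section{Solution of the recursion}\label{sec:solve}

Recall Lagrange interpolation: if $\Lambda$ is a polynomial of degree at most $n-1$ over a field and $g_1,\dots,g_n$ are distinct elements of the field, then
\begin{equation}\label{eq:lagrange}
\Lambda(0)=\sum_{i=1}^n\Lambda(g_i)\prod_{j\ne i}\frac{0-g_j}{g_i-g_j}=\sum_{i=1}^n\Lambda(g_i)\prod_{j\ne i}\frac{g_j}{g_j-g_i}.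
\end{equation}
These are the weights in \eqref{eq:rec}. So the recursion is solved if $F_{n-1}(t_i;g_{\hat\imath})Q_{n-1}(g_{\hat\imath})$ is the value at $c=g_i$ of one polynomial $\Lambda(c)$, independent of $i$ and of degree at most $n-1$. For $n=2$ this is visible: the term for $i=1$ is
\[
F_1(t_1;g_2)=g_1-g_1^2+g_2=e_1+e_2-g_1e_1,
\]
and the term for $i=2$ is obtained by exchanging the indices. So $\Lambda(c)=e_1+e_2-ce_1$ and $Q_2=e_1+e_2$. This is the coefficient of $t$ in $F_2$, that is, $\mathcal H(F_2)$. The operation $\mathcal H$ suits the recursion because adjoining a root multiplies it by a value of the polynomial: for monic $f=\prod_j(t+y_j)$,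
\begin{equation}\label{eq:Hmult}
\mathcal H\big((t+y)f\big)=\mathcal H(f)\prod_j(y+y_j)=f(y)\,\mathcal H(f).
\end{equation}
The degree bound comes from a determinant formula.

\begin{lemma}\label{lem:Hdet}
Let $f=\sum_{k=0}^na_kt^{n-k}$ with $a_0=1$, and put $a_k=0$ for $k<0$ and $k>n$. Then $\mathcal H(f)=\det[a_{n-2i+j}]_{1\le i,j\le n-1}$.
\end{lemma}

\begin{proof}
Write $f=\prod_j(t+y_j)$ with indeterminates $y_j$, so that $a_k=e_k(y)$. The Schur polynomial of a partition $\mu=(\mu_1\ge\dots\ge\mu_n\ge0)$ is given by the bialternant formula $s_\mu(y)=\det[y_i^{\mu_j+n-j}]/\det[y_i^{n-j}]$, and the dual Jacobi--Trudi formula states that $s_\mu=\det[e_{\mu'_i-i+j}]_{1\le i,j\le\mu_1}$, where $\mu'_i=\#\{j:\mu_j\ge i\}$. For $\mu=(n-1,\dots,1,0)$ the numerator of the bialternant is the Vandermonde determinant of the $y_i^2$, so $s_\mu=\prod_{j<k}(y_j^2-y_k^2)/(y_j-y_k)=\mathcal H(f)$; and $\mu_1=n-1$, $\mu'_i=n-i$.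
\end{proof}

\begin{theorem}\label{thm:Q}
$Q_n(g_1,\dots,g_n)=\mathcal H\big(F_n(\,\cdot\,;g_1,\dots,g_n)\big)$ for all $n\ge1$.
\end{theorem}

\begin{proof}
We use induction on $n$. For $n=1$ both sides are $1$. Let $n\ge2$. By the induction hypothesis and \eqref{eq:Hmult},
\[
F_{n-1}(t_i;g_{\hat\imath})\,Q_{n-1}(g_{\hat\imath})=\mathcal H\big((t+t_i)\,F_{n-1}(t;g_{\hat\imath})\big).
\]
We must see how the polynomial $(t+t_i)F_{n-1}(t;g_{\hat\imath})$ depends on $i$. Since $\alpha^2=\alpha+t$,
\[
(\alpha-g_i)(t+\alpha g_i)=\alpha t-tg_i+(\alpha+t)g_i-\alpha g_i^2=\alpha\,(t+t_i),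
\]
and the same holds for $\beta$, which satisfies the same quadratic equation. Multiplying by the factors with $j\ne i$ gives
\[
(t+t_i)F_{n-1}(t;g_{\hat\imath})=\frac{(\alpha-g_i)\prod_j(t+\alpha g_j)-(\beta-g_i)\prod_j(t+\beta g_j)}{\alpha-\beta}=F_n(t;g)-g_i\,G_n(t;g),
\]
where
\[
G_n(t;g)=\frac{\prod_j(t+\alpha g_j)-\prod_j(t+\beta g_j)}{\alpha-\beta}=\sum_{j=1}^ne_j(g)\,t^{n-j}\omega_j(t)
\]
does not depend on $i$. Its $j$-th term has degree at most $n-j+(j-1)/2\le n-1$ in $t$. So for an indeterminate $c$ the polynomial $F_n-cG_n$ is monic of degree $n$ in $t$, with coefficients of degree at most $1$ in $c$. By Lemma~\ref{lem:Hdet}, $\Lambda(c)=\mathcal H(F_n-cG_n)$ is a determinant of size $n-1$ in these coefficients, hence of degree at most $n-1$ in $c$, which is just what interpolation at $n$ nodes requires. Over the field $\mathbb Q(g_1,\dots,g_n)$, \eqref{eq:rec} and \eqref{eq:lagrange} give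
\[
Q_n=\sum_{i=1}^n\Lambda(g_i)\prod_{j\ne i}\frac{g_j}{g_j-g_i}=\Lambda(0)=\mathcal H(F_n).\qedhere
\]
\end{proof}

For $n=3$, \eqref{eq:F} gives $F_3=t^3+(e_1+e_2)t^2+(e_2+2e_3)t+e_3$, so $Q_3=(e_1+e_2)(e_2+2e_3)-e_3$. At $g_1=g_2=g_3=1$ this is $6\cdot5-1=29$, as in Example~\ref{ex:n3}.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

At $g_1=\dots=g_n=1$ we have $t+\alpha=\alpha^2$ and $t+\beta=\beta^2$, so \eqref{eq:F} and \eqref{eq:omega} give
\begin{equation}\label{eq:Fone}
F_n(t;1^n)=\frac{\alpha^{2n+1}-\beta^{2n+1}}{\alpha-\beta}=\omega_{2n+1}(t),\qquad\text{hence}\qquad Z_n=\mathcal H(\omega_{2n+1})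
\end{equation}
by Proposition~\ref{prop:limit} and Theorem~\ref{thm:Q}. Let $N=2n+1$ and $\zeta=e^{2\pi i/N}$. In $\alpha^N-\beta^N=\prod_{k=-n}^n(\alpha-\zeta^k\beta)$ pair the factors for $k$ and $-k$:
\[
(\alpha-\zeta^k\beta)(\alpha-\zeta^{-k}\beta)=\alpha^2+\beta^2-2\alpha\beta\cos\tfrac{2\pi k}N=(\alpha+\beta)^2-4\alpha\beta\cos^2\tfrac{\pi k}N=1+\gamma_kt .
\]
Thus $\omega_{2n+1}(t)=\prod_{k=1}^n(1+\gamma_kt)$. This polynomial is monic, so $\prod_k\gamma_k=1$ and $\omega_{2n+1}(t)=\prod_k(t+1/\gamma_k)$. Each index occurs in $n-1$ pairs, and therefore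
\[
Z_n=\prod_{j<k}\Big(\frac1{\gamma_j}+\frac1{\gamma_k}\Big)=\frac{\prod_{j<k}(\gamma_j+\gamma_k)}{\big(\prod_k\gamma_k\big)^{n-1}}=\prod_{j<k}(\gamma_j+\gamma_k).
\]

For the determinant, compare coefficients in $\prod_k(1+\gamma_kt)=\omega_{2n+1}(t)=\sum_k\binom{2n-k}kt^k$. This gives $e_k(\gamma)=\binom{2n-k}k$ for $0\le k\le 2n$, both sides being $0$ for $k>n$. Lemma~\ref{lem:Hdet} for $f=\prod_k(t+\gamma_k)$ has entries $e_{n-2i+j}(\gamma)=\binom{n+2i-j}{n-2i+j}$, the indices $n-2i+j$ being at most $2n-3$.

Finally, \eqref{eq:known} and $\prod_k\gamma_k=1$ give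
\[
2^nb_n^2=\prod_j2\gamma_j\ \prod_{j<k}(\gamma_j+\gamma_k)^2=2^n\prod_{j<k}(\gamma_j+\gamma_k)^2 .
\]
Since $b_n$ and all $\gamma_k$ are positive, $b_n=\prod_{j<k}(\gamma_j+\gamma_k)=Z_n$. \qed

\section{Refined enumeration}\label{sec:refined}

Theorem~\ref{thm:main} uses $Q_n$ only at the point $(1,\dots,1)$. The variables $g_1,\dots,g_k$ record what happens at level $k$. For $1\le k\le n$ and $X\in\mathcal X_k$ let $M_k(X)$ be the number of pairs consisting of a set of occupied upward edges of level $k$ with positions $X$ and a filling of everything above level $k$, such that the ice rule holds at all vertices above level $k$ and DWBC3 holds on all external edges involved, those among the upward edges of level $k$ included. Then $M_k(X)f_k(X)$ configurations have positions $X$ at level $k$.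

\begin{theorem}\label{thm:multi}
For $1\le k\le n$ and admissible $\xi_1,\dots,\xi_k$,
\[
\sum_{X\in\mathcal X_k}M_k(X)\,\Psi_k(\xi_k,\dots,\xi_1;X)=\mathcal H\big(F_n(\,\cdot\,;g_1,\dots,g_k,1^{n-k})\big)\prod_{j\le k}\frac{2r_j-1}{g_j^{\,n}}\prod_{1\le j<i\le k}(h_j-h_i).
\]
\end{theorem}

\begin{proof}
Let $\varphi$ be any function on $\mathcal X_k$. Apply \eqref{eq:Imeaning} at the levels $n,n-1,\dots,k+1$, starting from the set of all N-edges of level $n$ and taking each set $D$ as the set $A$ of the next step. The chains of sets obtained are the fillings counted by $M_k$, so $(I^{n-k}\varphi)(1,\dots,n)=\sum_XM_k(X)\varphi(X)$. For $k=n$ this holds as well, since DWBC3 allows only the set of all N-edges. Now take $\varphi=\Psi_k(\xi_k,\dots,\xi_1;\cdot)$ and use Proposition~\ref{prop:limit} and Theorem~\ref{thm:Q}.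
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:refined}]
The bottom row has no occupied lower edge and one occupied upward edge. By the proof of Lemma~\ref{lem:row}, the horizontal occupation $c_i$ is $0$ for $i<j$ and $1$ for $i\ge j$, where $j$ is the position of that upward edge. This is the unique column of the theorem, and $N_{n,j}=M_1(j)$ since $f_1\equiv1$. Let $\xi$ be admissible and $\nu=n+1-j$. By \eqref{eq:ids} and \eqref{eq:omega}, with $r+\bar r=1$ and $r\bar r=gh=-(g-g^2)$,
\[
\Psi_1(\xi;j)=\xi^{-\nu}-\xi'^{-\nu}=g^{-\nu}(r^\nu-\bar r^\nu)=(2r-1)\,g^{-\nu}\omega_\nu(g-g^2).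
\]
Moreover, as $t+\alpha=\alpha^2$ and $t+\beta=\beta^2$,
\[
F_n(t;g,1^{n-1})=\frac{\alpha^{2n-1}(t+\alpha g)-\beta^{2n-1}(t+\beta g)}{\alpha-\beta}=t\,\omega_{2n-1}(t)+g\,\omega_{2n}(t).
\]
Theorem~\ref{thm:multi} with $k=1$, multiplied by $g^n/(2r-1)$, gives \eqref{eq:refined} for $g=g(\xi)$ whenever $\xi$ is admissible and $r(\xi)\ne\frac12$. These are infinitely many values of $g$, so \eqref{eq:refined} holds identically. Since $\omega_\nu(0)=1$, we have $g^{n-\nu}\omega_\nu(g-g^2)=g^{n-\nu}(1+O(g))$. These $n$ polynomials have lowest terms of different degrees, so they are linearly independent, and \eqref{eq:refined} determines the $N_{n,j}$.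

Let $n\ge2$ and set $g=0$. On the left only $\nu=n$ remains, with value $N_{n,1}\,\omega_n(0)=N_{n,1}$. On the right, \eqref{eq:Hmult} with $y=0$ and \eqref{eq:Fone} give $\mathcal H(t\,\omega_{2n-1})=\omega_{2n-1}(0)\,\mathcal H(\omega_{2n-1})=Z_{n-1}$, and $Z_{n-1}=b_{n-1}$ by Theorem~\ref{thm:main}.
\end{proof}

\begin{example}
For $n=3$ we have $\omega_6=\omega_5+t\omega_4=1+4t+3t^2$, so $t\omega_5+g\omega_6=t^3+(3+3g)t^2+(1+4g)t+g$. The right side of \eqref{eq:refined} is $(3+3g)(1+4g)-g=3+14g+12g^2$, and the left side is $N_{3,3}\,g^2+N_{3,2}\,g+N_{3,1}(1+g-g^2)$. Hence $(N_{3,3},N_{3,2},N_{3,1})=(15,11,3)$, with sum $29$.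
\end{example}

\begin{remark}
The equality $N_{n,1}=Z_{n-1}$ can be seen directly, which checks \eqref{eq:refined} at $g=0$. If $j=1$, the occupied upward edge of the bottom row is the N-edge of $(n,1)$, since its NW-edge is external. At a vertex $(i,1)$ with $i<n$ the edges W and NW are empty; if S is occupied, then \eqref{eq:ice} forces N to be occupied and E, SE to be empty. So the first column and the bottom row are frozen, and the edges that join them to the remaining $(n-1)\times(n-1)$ grid are empty, as DWBC3 for that grid requires.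
\end{remark}

\begin{thebibliography}{1}
\bibitem{slides}
\emph{Triangular Ice: Combinatorics \& Limit Shapes},
\texttt{http://www.samuelfhopkins.com/OPAC/files/slides/di\_francesco.pdf}.
\end{thebibliography}
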